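# Embedding Stronger $A_\infty$ Weights in a Dimension That Depends Only on $n$

## 1. Power weights and radial stretchings

Fix $\gamma>-1$ and put $\omega(x)=|x|^{n\gamma}$ on $\mathbf R^n$. We measure the distance from $x$ to $y$ by mass: let $B_{x,y}$ be the smallest ball containing $x$ and $y$, and put
$$\delta(x,y)=\Big(\int_{B_{x,y}}\omega(z)\,dz\Big)^{1/n}.$$
What does this distance look like? We write $a\approx b$ for comparability up to a constant factor, here depending on $n,\gamma$. For a ball $B=B(c,r)$,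
$$\frac1{|B|}\int_B|z|^{n\gamma}\,dz\approx(|c|+r)^{n\gamma}.\tag{1.1}$$
If $r\le|c|/2$, then $|z|$ lies between $|c|/2$ and $3|c|/2$ on $B$, and $|c|\le|c|+r\le\frac32|c|$. If $r>|c|/2$, then $B\subset B(0,3r)$, and polar coordinates give $\int_{B(0,3r)}|z|^{n\gamma}dz=C(n,\gamma)\,r^{n+n\gamma}$, finite because $\gamma>-1$. From below, $B\setminus B(0,r/2)$ has measure at least $|B|/2$, and there $r/2\le|z|\le3r$. Since $r\le|c|+r\le3r$, (1.1) follows.

The ball $B_{x,y}$ has center $\frac{x+y}2$ and radius $\frac{|x-y|}2$, and $\frac{|x+y|+|x-y|}2$ lies between $\max(|x|,|y|)$ and $|x|+|y|$. So (1.1) gives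
$$\delta(x,y)\approx\max(|x|,|y|)^{\gamma}\,|x-y|.\tag{1.2}$$

Can we see $\delta$ as the Euclidean distance after a change of position? Try the radial stretching $f_\gamma(x)=|x|^\gamma x$, $f_\gamma(0)=0$. Let $|x|\ge|y|$, $x\neq y$, and $s=|y|/|x|\in[0,1]$. Then
$$f_\gamma(x)-f_\gamma(y)=|x|^\gamma(x-y)+(|x|^\gamma-|y|^\gamma)\,y,$$
where the last term is read as $0$ if $y=0$. Its norm is $|x|^{1+\gamma}|s-s^{1+\gamma}|$. If $\gamma\le0$, then $s\le s^{1+\gamma}\le1$, so $|s-s^{1+\gamma}|\le1-s$. If $\gamma\ge0$, then $s-s^{1+\gamma}\le1-s^{1+\gamma}\le(1+\gamma)(1-s)$. Since $|x|(1-s)=|x|-|y|\le|x-y|$, in both cases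
$$|f_\gamma(x)-f_\gamma(y)|\le(2+|\gamma|)\,|x|^\gamma\,|x-y|.\tag{1.3}$$
The inverse of $f_\gamma$ is $f_{\gamma'}$ with $(1+\gamma)(1+\gamma')=1$, so $(1+\gamma)\gamma'=-\gamma$. Apply (1.3) to $f_{\gamma'}$ at $\xi=f_\gamma(x)$, $\xi'=f_\gamma(y)$. Since $|\xi|=|x|^{1+\gamma}\ge|\xi'|$, we get $|x-y|\le(2+|\gamma'|)|x|^{-\gamma}|f_\gamma(x)-f_\gamma(y)|$. Together with (1.2),
$$|f_\gamma(x)-f_\gamma(y)|\approx\delta(x,y)\qquad(x,y\in\mathbf R^n).\tag{1.4}$$
So for a power weight, $n$ coordinates suffice. Two other cases are as easy. If $\omega$ is bounded above and below by positive constants, the identity map works. If $n=1$, the map $f(x)=\int_0^x\omega$ satisfies $|f(x)-f(y)|=\delta(x,y)$ exactly, into $\mathbf R^1$.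

The stretching $f_\gamma$ uses the fact that $\omega$ has one singular point, about which to stretch. A weight may have peaks at many places and on many scales, and then we have to combine many local changes of position. If we give each group of peaks coordinates of its own, the target dimension grows as the weight gets worse. Fix $n$. Must the dimension grow, or is there one dimension $N(n)$ that serves all the weights, with only the bilipschitz constant getting worse?

## 2. Quasidistances, factorizations and the theorem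

A *weight* on $\mathbf R^n$ is a nonnegative locally integrable function. Balls are open; $B$ has center $c_B$ and radius $r_B$. We recall the Muckenhoupt classes. We have $w\in A_1$ if $\frac1{|B|}\int_Bw\le C\operatorname{ess\,inf}_Bw$ for all balls $B$. For $p>1$, $w\in A_p$ if
$$\Big(\frac1{|B|}\int_Bw\Big)\Big(\frac1{|B|}\int_Bw^{-1/(p-1)}\Big)^{p-1}\le C\quad\text{for all balls }B,$$
and $A_\infty=\bigcup_{p>1}A_p$. We use these textbook facts, all with quantitative control of the constants. An $A_\infty$ weight lies in some $A_p$. If $w\in A_\infty$, then $w(E)\le C(|E|/|B|)^\theta w(B)$ for measurable $E\subset B$, with some $\theta>0$, where $w(E)=\int_Ew$; moreover $w\,dx$ is doubling, $0<w(2B)\le Cw(B)$. Finally $A_1\subset A_p$ for $p>1$, and if $w\in A_1$ then $w^{1+s}\in A_1$ for some $s\in(0,1)$ (reverse Hölder).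

For an $A_\infty$ weight $\omega$ we write $\delta=\delta_\omega$ for the quasidistance of Section 1.

**Definition 2.1.** An $A_\infty$ weight $\omega$ is a strong $A_\infty$ weight if there are a metric $D$ on $\mathbf R^n$ and $C\ge1$ with $C^{-1}\delta_\omega\le D\le C\delta_\omega$.

For example, $|x|^{n\gamma}$ with $\gamma>-1$ is strong: by (1.4) take $D(x,y)=|f_\gamma(x)-f_\gamma(y)|$. (That it is an $A_\infty$ weight is seen after Definition 2.2, since the factorization there puts it in some $A_p$, as we compute in (P4).)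

**Definition 2.2.** An $A_1$ factorization of an $A_\infty$ weight $\omega$ is a representation $\omega=uv$ with $u\in A_1$ and $v^{-t}\in A_1$ for some $t>0$.

For example, $|x|^{-a}\in A_1$ for $0\le a<n$: by (1.1) its average over $B(c,r)$ is at most $C(|c|+r)^{-a}$, while $|z|^{-a}\ge(|c|+r)^{-a}$ on $B(c,r)$. So $|x|^{n\gamma}$ has the factorization $u=|x|^{n\gamma}$, $v=1$ if $-1<\gamma\le0$. If $\gamma>0$, take $u=1$, $v=|x|^{n\gamma}$, with any $t<1/\gamma$.

**Definition 2.3.** A weight $\omega$ is a stronger $A_\infty$ weight if it is a strong $A_\infty$ weight and has an $A_1$ factorization $\omega=uv$ such that, for some $\varepsilon>0$, $u^{1-\varepsilon}v^{1+\varepsilon}$ is a strong $A_\infty$ weight.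

With the factorizations just given, $u^{1-\varepsilon}v^{1+\varepsilon}$ is $|x|^{n\gamma(1-\varepsilon)}$ or $|x|^{n\gamma(1+\varepsilon)}$. For small $\varepsilon$ this is again a power weight with exponent above $-n$, so all the power weights of Section 1 are stronger. More generally every $A_1$ weight is stronger, and so is $\omega$ if $\omega^{-t}\in A_1$ for some $t>0$ and $\omega^{1+\varepsilon}$ is strong for some $\varepsilon>0$. We quote these two facts and do not use them.

The setting is the paper "Bilipschitz Mappings And Strong $A_\infty$ Weights" (http://www.acadsci.fi/mathematica/Vol18/semmes.pdf). Its Theorem 5.2 says that if $\omega$ is a stronger $A_\infty$ weight, then there are $N<\infty$, $f:\mathbf R^n\to\mathbf R^N$ and $C\ge1$ with $C^{-1}\delta(x,y)\le|f(x)-f(y)|\le C\delta(x,y)$ for all $x,y$. In the known proof $N$ depends on $\omega$ in a substantial way, even when $\omega$ is an $A_1$ weight. Its Question 5.4 asks whether this remains true if $N$ must depend on $n$ alone, while $C$ may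 depend on $\omega$. The answer is yes.

**Theorem 2.4.** Let $\omega=uv$ with $u\in A_1$ and $v^{-t}\in A_1$ for some $t>0$, and suppose that $\lambda:=u^{1-\varepsilon}v^{1+\varepsilon}$ is a strong $A_\infty$ weight for some $\varepsilon>0$. Put $N=n^2+4n+1$. Then there are $f:\mathbf R^n\to\mathbf R^N$ and $C\ge1$ with
$$C^{-1}\delta_\omega(x,y)\le|f(x)-f(y)|\le C\,\delta_\omega(x,y)\qquad(x,y\in\mathbf R^n).$$
The constant $C$ depends only on $n,t,\varepsilon$, the $A_1$ constants of $u$ and $v^{-t}$, and the $A_\infty$ and metric-comparability constants of $\lambda$.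

Every stronger $A_\infty$ weight satisfies these hypotheses, so Question 5.4 has a positive answer with $N(n)=n^2+4n+1$. That $\omega$ itself is strong is not used. No optimality is claimed for $n^2+4n+1$; for $n=1$ we saw that one coordinate suffices.

## 3. What bumps cost on coarse scales, and what the metric of $\lambda$ pays for

A natural first attempt uses one function $f_i$ per scale $2^i$. Let $f_i$ be a combination of bumps of height $2^i$ that separates points at $\delta$-distance about $2^i$, with each bump Lipschitz with respect to $\delta$ (a constant independent of $i$), and let $f=\sum_i f_i$. Take a pair with $\delta(x,y)\approx2^j$. The scales $i<j$ are harmless: they contribute at most a multiple of $\sum_{i<j}2^i\approx2^j$. The trouble is the coarse scales $i>j$. Each may contribute about $\delta(x,y)$, and there are infinitely many.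

The loss is real already for $\omega\equiv1$, where $\delta(x,y)\approx|x-y|$. Let $f_i(x)=\operatorname{dist}(x_1,2^{i+1}\mathbf Z)$, a sawtooth of height $2^i$ and slope $\pm1$. If $0\le x_1,y_1\le1$ and $i\ge0$, then $f_i(x)-f_i(y)=x_1-y_1$, since $0\le s\le1\le2^i$ gives $\operatorname{dist}(s,2^{i+1}\mathbf Z)=s$. So $\sum_{i<M,\,i\ge0}f_i$ has slope $M$ there. With independent random signs, $\sum_{0\le i<M}\pm f_i$ has mean square increment $M|x_1-y_1|^2$. No upper bound uniform in the number of scales survives.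

Now look at what the hypothesis offers. Let $m=u/v$. Then $\lambda=\omega m^{-\varepsilon}$, and if $D$ is a metric comparable with $\delta_\lambda$, we shall see that for $r=|x-y|$
$$\delta_\omega(x,y)\approx D(x,y)\cdot\big(\text{average of }m\text{ on }B(x,r)\big)^{\varepsilon/n},\tag{3.1}$$
and that averages of $m$ almost increase when balls shrink. A function that at a coarse scale has $D$-Lipschitz constant (average of $m$)$^{\varepsilon/n}$ costs less and less, relative to $\delta$, as $m$ grows on the way down to the pair $x,y$. So a bump is affordable at a scale *at which $m$ has grown by a fixed factor $A$ since the last bump was used*: then costs form a geometric series. At the remaining scales $m$ is nearly constant, and there $\delta$ is nearly a multiple of the Euclidean distance, so a linear chart with $n$ coordinates does the job. The sawtooth example is all of the second kind.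

Gluing charts has its own danger. Cutting off a chart and inserting it in a map built from coarser charts multiplies the Lipschitz constant by some $C_3>1$. After $k$ levels this is $C_3^k$. But by (3.1) the $D$-Lipschitz constant at the level where $m\approx A^k$ is allowed to be $A^{k\varepsilon/n}$, and if $A^{\varepsilon/n}\ge2C_3$ the allowance grows faster than the loss. This is why the metric of $\lambda$, and not one of $\omega$, is the right tool.

The dimension comes from two places. The charts need covers whose pieces are well inside each other's interiors; $n+1$ families will do, so $n(n+1)$ coordinates. The bumps get vector coefficients in $\mathbf R^{3n+1}$, chosen at random. In both cases a good choice exists by the following lemma.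

**Lovász Local Lemma (Erdős–Lovász).** If finitely many events each have probability at most $p$, each is mutually independent of all but at most $d$ of the others, and $ep(d+1)\le1$, then with positive probability none of them occurs.

We use it when each event is determined by some of a collection of independent random variables; an event is then mutually independent of all the events with which it shares no variable. For instance, suppose that each of finitely many $k$-point sets meets at most $d$ others. Color the points independently red or blue with probability $\frac12$. A given set is monochromatic with probability $2^{1-k}$, so if $e2^{1-k}(d+1)\le1$ some coloring leaves no set monochromatic.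

*Conventions.* Constants $C,c>0$ are *basic*: they depend only on the data listed in Theorem 2.4 and may change from line to line. $C_A$ may also depend on a parameter $A$. Parameters are chosen in the order $A$, $K=K(A)$, $\beta=1/(20K)$, $\tau$. From here on $a\approx b$ means $C^{-1}a\le b\le Ca$ with $C$ basic. $\operatorname{Lip}$ denotes a Lipschitz constant with respect to $D$.

## 4. Geometric means on nested balls

For $w=u^av^b$ put
$$\langle w\rangle_B=\exp\Big(\frac1{|B|}\int_B\log w\Big),\qquad s_w(B)=r_B\langle w\rangle_B^{1/n},\qquad m=u/v .$$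
The logarithms are locally integrable: for $w\in A_p$, $\log^+w\le w$ and $\log^-w\le(p-1)w^{-1/(p-1)}$, and we apply this to $u$ and $v^{-t}$. We use geometric means because they are exactly multiplicative in $w$. For instance, for $w=|x|^{-a}$ with $0<a<n$,
$$(|c|+r)^{-a}\le\langle w\rangle_{B(c,r)}\le C_0(|c|+r)^{-a},\tag{4.1}$$
where the left side holds because $w\ge(|c|+r)^{-a}$ on the ball, and the right side holds by Jensen and (1.1).

**(P1) Geometric versus arithmetic means.** If $w\in A_\infty$, then $\langle w\rangle_B\le\frac1{|B|}\int_Bw\le C\langle w\rangle_B$. The left inequality is Jensen. For the right one, $w\in A_p$ for some $p>1$, so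
$$\frac1{|B|}\int_Bw\le C\Big(\frac1{|B|}\int_Bw^{-1/(p-1)}\Big)^{-(p-1)}\le C\big\langle w^{-1/(p-1)}\big\rangle_B^{-(p-1)}=C\langle w\rangle_B,$$
by Jensen again. So $s_w(B)\approx w(B)^{1/n}$, and $s_w(B')\le Cs_w(B)$ if $B'\subset B$.

**(P2) Monotonicity.** If $B'\subset B$, then
$$\langle u\rangle_{B'}\ge\operatorname{ess\,inf}_Bu\ge\frac c{|B|}\int_Bu\ge c\langle u\rangle_B .$$
The same for $v^{-t}$ gives $\langle v\rangle_{B'}\le C\langle v\rangle_B$. Hence $\langle m\rangle_{B'}\ge c\langle m\rangle_B$.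

**(P3) Balls of comparable size.** If $B'\subset B$ and $r_B\le\kappa r_{B'}$, then
$$\langle u\rangle_{B'}\le\frac1{|B'|}\int_{B'}u\le\frac{\kappa^n}{|B|}\int_Bu\le C\kappa^n\langle u\rangle_B,$$
the last step by (P1), and similarly for $v^{-t}$. Together with (P2), each of $\langle u\rangle,\langle v\rangle,\langle m\rangle$ is comparable on $B$ and $B'$, with constants depending on $\kappa$. Comparing with a third ball, the same holds for two balls contained in a ball whose radius is at most $\kappa$ times each of theirs.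

**(P4) Growth of $m$ forces decay of mass.** By reverse Hölder, $u^{1+s}\in A_1$ for some basic $s\in(0,1)$. Put $u_1=u^{1+s}$, $v_1=v^{-t}$, $p=1+\frac{1-s}t$, and $\sigma=u^{1+s}v^{1-s}=u_1v_1^{1-p}$. Then $\sigma\in A_p$, because
$$\Big(\frac1{|B|}\int_Bu_1v_1^{1-p}\Big)\Big(\frac1{|B|}\int_Bu_1^{-1/(p-1)}v_1\Big)^{p-1}\le(\operatorname{ess\,inf}_Bv_1)^{1-p}\Big(\frac1{|B|}\int_Bu_1\Big)(\operatorname{ess\,inf}_Bu_1)^{-1}\Big(\frac1{|B|}\int_Bv_1\Big)^{p-1}\le C .$$
The same computation with $s=0$ shows that $\omega\in A_\infty$ with basic constants. Since $\sigma=\omega m^s$, we have $s_\sigma(B)=s_\omega(B)\langle m\rangle_B^{s/n}$, and (P1) for $\sigma$ gives, for $B'\subset B$,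
$$s_\omega(B')\le C\big(\langle m\rangle_{B'}/\langle m\rangle_B\big)^{-s/n}s_\omega(B).$$

**(P5) Flatness.** If $B'\subset B$ and $\langle m\rangle_{B'}\le\Gamma\langle m\rangle_B$, then for $w=\omega$ and $w=\lambda$ the means $\langle w\rangle_{B'}$ and $\langle w\rangle_B$ are comparable with a constant depending on $\Gamma$ and basic data, *whatever the ratio of the radii*. Indeed $a=\langle u\rangle_{B'}/\langle u\rangle_B\ge c$ and $b=\langle v\rangle_B/\langle v\rangle_{B'}\ge c$ by (P2), while $ab=\langle m\rangle_{B'}/\langle m\rangle_B\le\Gamma$. So $a,b\in[c,\Gamma/c]$, and the ratios in question are $a/b$ and $a^{1-\varepsilon}b^{-(1+\varepsilon)}$.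

**(P6) The quantities at a point.** Let $D$ be a metric with $D\approx\delta_\lambda$. Write
$$m(x,r)=\langle m\rangle_{B(x,r)},\quad\rho(x,r)=s_\lambda(B(x,r)),\quad\mu=\omega\,dx,\quad\Delta(x,r)=\mu(B(x,r))^{1/n},\quad\Delta(x,0)=0 .$$
As $\omega=\lambda m^\varepsilon$, (P1) gives
$$\Delta(x,r)\approx s_\omega(B(x,r))=\rho(x,r)\,m(x,r)^{\varepsilon/n}.\tag{4.2}$$
Both $\mu$ and $\lambda\,dx$ are doubling. If $r=|x-y|>0$, then up to null sets $B_{x,y}\subset B(x,r)\subset3B_{x,y}$, and the same with $y$ for $x$. So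
$$\delta(x,y)\approx\Delta(x,r)\approx\Delta(y,r),\qquad D(x,y)\approx\rho(x,r)\approx\rho(y,r).$$
With (4.2) this is the precise form of (3.1). By (P1), $\rho(x,r')\le C\rho(x,r)$ for $r'\le r$. Finally $\delta$ is a quasimetric, $\delta(x,z)\le C(\delta(x,y)+\delta(y,z))$: if $|x-y|\ge|y-z|$, then $|x-z|\le2|x-y|$ and $\delta(x,z)\le C\Delta(x,2|x-y|)\le C\Delta(x,|x-y|)\le C\delta(x,y)$. The other case is symmetric, starting at $z$.

**(P7) Decay with the radius.** For a basic $\theta>0$ and all $\kappa\ge1$, $\Delta(x,r/\kappa)\le C\kappa^{-\theta}\Delta(x,r)$. This is $\mu(E)\le C(|E|/|B|)^\theta\mu(B)$ with $B=B(x,r)$ and $E=B(x,r/\kappa)$. Consequently $r\mapsto\Delta(x,r)$ is a continuous increasing bijection of $(0,\infty)$: spheres are null sets, every shell contains a ball of positive measure, and (P7) gives the limits $0$ and $\infty$.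

**(P8) Packing.** If $T\ge a>0$ and points of $\{y:\delta(y,p)\le T\}$ have pairwise $\delta$-distance at least $a$, then there are at most $C(T/a)^n$ of them. Call them $p_i$. By the quasi-triangle inequality the sets $\{y:\delta(y,p_i)<ca\}$ are disjoint if $c$ is small. Choose $\varrho_i$ with $\Delta(p_i,\varrho_i)=c'a$. For $y\in B(p_i,\varrho_i)$, $\delta(y,p_i)\le C\Delta(p_i,\varrho_i)=Cc'a<ca$ if $c'$ is small, so the $i$-th set has $\mu$-measure at least $(c'a)^n$. All these sets lie in $\{y:\delta(p,y)\le CT\}$. Since $\delta(p,y)\ge c\Delta(p,|y-p|)$, this lies in a closed Euclidean ball about $p$ of $\mu$-measure at most $CT^n$. Divide.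

Note that the exponent in (P8) is $n$, whatever $\omega$ is. Only the constant depends on $\omega$.

## 5. Stopping radii for $m$, flat pairs and active pairs

For $A\ge2$ and $k\in\mathbf Z$ let
$$h_k(x)=\max\Big(0,\ \sup\big\{r_B-|x-c_B|:\ \langle m\rangle_B\ge A^k\big\}\Big)\in[0,\infty].$$
So $h_k(x)$ is the depth of $x$ inside the balls on which $m$ has reached $A^k$. As a supremum of $1$-Lipschitz functions, $h_k$ is either identically $\infty$ or finite and $1$-Lipschitz. It is nonincreasing in $k$.

Two examples. If $\omega\equiv1$ with $u=v=1$, then $m\equiv1$, so $h_k\equiv\infty$ for $k\le0$ and $h_k\equiv0$ for $k\ge1$. If $\omega=u=|x|^{-a}$ with $0<a<n$, $v=1$, put $d_k=A^{-k/a}$. By (4.1), $\langle m\rangle_{B(0,d_k)}\ge A^k$, so $h_k(x)\ge d_k-|x|$. Conversely, $\langle m\rangle_B\ge A^k$ forces $|c_B|+r_B\le C_0^{1/a}d_k$, and then $r_B-|x-c_B|\le r_B+|c_B|-|x|\le C_0^{1/a}d_k-|x|$. Hence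
$$\max(0,d_k-|x|)\le h_k(x)\le\max(0,C_0^{1/a}d_k-|x|):$$
level $k$ sees the pole at scale $d_k$, and nothing else.

**(h1)** *If $0<r\le h_k(x)$ and $r<\infty$, then $m(x,r)\ge cA^k$.* If $r<h_k(x)$, then $B(x,r)\subset B$ for some $B$ with $\langle m\rangle_B\ge A^k$, and (P2) applies. If $r=h_k(x)$, use this for $r/2$ and then (P3).

**(h2)** *If $r>h_k(x)$, then $m(x,r)<A^k$. If $r\ge h_k(x)$ and $r>0$, then $m(x,r)\le CA^k$. So $m(x,h_k(x))\approx A^k$ if $0<h_k(x)<\infty$.* If $m(x,r)\ge A^k$, the ball $B(x,r)$ itself shows $h_k(x)\ge r$; this proves the first claim. For the second, apply the first to $2r$ and use (P3). The third combines the second with (h1).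

**(h3)** *$h_k(x)\to0$ as $k\to\infty$ and $h_k(x)\to\infty$ as $k\to-\infty$.* If $h_k(x)\ge r_0>0$ for all $k$, then $m(x,r_0)\ge cA^k$ for all $k$ by (h1), which is impossible. For the other limit, $h_k(x)\ge r$ as soon as $A^k\le m(x,r)$.

**(h4)** *If $h_k(x)<\infty$, then $\sum_{l\ge k}\Delta(x,h_l(x))\le C\Delta(x,h_k(x))$.* For $l\ge k$ with $h_l(x)>0$ we have $B(x,h_l(x))\subset B(x,h_k(x))$, $m(x,h_l(x))\ge cA^l$ by (h1), $m(x,h_k(x))\le CA^k$ by (h2), and (P4) gives $\Delta(x,h_l(x))\le CA^{-(l-k)s/n}\Delta(x,h_k(x))$. Since $A\ge2$, the sum is a geometric series with basic constants.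

**Definition 5.1.** Let $K\ge2$, $x\ne y$, $r=|x-y|$, and $k(x,y)=\max\{l:h_l(x)\ge Kr\}$, which exists by (h3). With $k=k(x,y)$, the ordered pair $(x,y)$ is flat if $h_{k+1}(x)<r/K$ and $h_{k+1}(y)<r/K$. It is active if for some $z\in\{x,y\}$ and some $l$
$$r/K\le h_l(z)\le Kr .$$

*Every pair is flat or active.* By the choice of $k$, $h_{k+1}(x)<Kr$. If the pair is not flat, then either $r/K\le h_{k+1}(x)<Kr$, or $h_{k+1}(x)<r/K\le h_{k+1}(y)$, and then $h_{k+1}(y)\le h_{k+1}(x)+r<2r\le Kr$. In both cases it is active.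

For $\omega\equiv1$ we get $k(x,y)=0$, $h_1\equiv0$: all pairs are flat and none is active. For $\omega=|x|^{-a}$ and $K\ge C_0^{1/a}$, a pair $(0,y)$ with $|y|=d_l$ is active, since $d_l\le h_l(0)\le C_0^{1/a}d_l$.

In a flat pair, $m$ is nearly constant (within a factor depending on $A$) from scale $r/K$ up to scale $Kr$. In an active pair, $m$ passes a threshold at a scale comparable to $r$.

## 6. Covers with $n+1$ colors

To use charts on the sets $\{h_k>0\}$ we need pieces of size comparable to $h_k$, disjoint within each color, such that every point is well inside a piece of some color.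

**Lemma 6.1.** There is $\alpha=\alpha(n)\in(0,\frac1{16}]$ such that for every finite $F\subset\mathbf R^n$ and $1$-Lipschitz $h:F\to[0,\infty)$, with $F'=\{h>0\}$, there are families $\mathcal U^1,\dots,\mathcal U^{n+1}$ of nonempty subsets of $F'$ such that:

- the sets in each family are pairwise disjoint;
- each $U$ has a point $p_U\in F'$ with $U\subset B(p_U,h(p_U)/4)$;
- for every $x\in F'$ some $U$ in some family contains $F\cap B(x,\alpha h(x))$.

*Proof.* If $F'=\emptyset$, all families are empty.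

**Step 1: random partitions.** We build, for each color, a partition into pieces with random radii. Let $P\subset F'$ be maximal with $|p-q|\ge\frac1{20}\max(h(p),h(q))$ for $p\ne q$. Every $x\in F'$ has $p\in P$ with $|x-p|\le\frac1{20}M$, $M=\max(h(x),h(p))$. Since $M\le h(p)+\frac1{20}M$, we get $M\le\frac{20}{19}h(p)$ and $|x-p|\le h(p)/19$. Order $P$ linearly, and let $\varsigma_p^c$ ($p\in P$, $1\le c\le n+1$) be independent and uniform in $[\frac18,\frac14)$. Put
$$V_p^c=\{x\in F':|x-p|<\varsigma_p^ch(p)\},\qquad U_p^c=V_p^c\setminus\bigcup_{q<p}V_q^c .$$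
For each $c$ the sets $U_p^c$ are disjoint and $U_p^c\subset B(p,h(p)/4)$. Since $\frac1{19}<\frac18$, they cover $F'$.

**Step 2: when a point is badly placed.** We find the event that the neighborhood of $x$ is cut in color $c$. For $x\in F'$ let $Y=F\cap B(x,2\alpha h(x))$; as $2\alpha<1$, $h>0$ on $Y$, so $Y\subset F'$. Let $p$ be the least index with $V_p^c\cap Y\ne\emptyset$. If $Y\subset V_p^c$, then $Y\subset U_p^c$. Otherwise $Y$ has points inside and outside $V_p^c$, so
$$\big||x-p|-\varsigma_p^ch(p)\big|\le2\alpha h(x),\tag{6.1}$$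
and hence $|x-p|\le\frac14h(p)+\frac18h(x)$. Call $p$ *relevant* for $x$ if the last inequality holds. For relevant $p$, the $1$-Lipschitz property gives $h(x)\le\frac54h(p)+\frac18h(x)$ and $h(p)\le\frac98h(x)+\frac14h(p)$, that is,
$$h(x)\le\tfrac{10}7h(p),\qquad h(p)\le\tfrac32h(x),\qquad|x-p|\le\tfrac38h(x)+\tfrac18h(x)=\tfrac12h(x).$$
Let $\mathrm{bad}_x^c$ be the event that some relevant $p$ satisfies (6.1). If it fails, then $Y$ lies in one $U_p^c$.

**Step 3: probability.** We bound the chance that $x$ is bad in all colors. The balls $B(p,h(p)/40)$, $p\in P$, are disjoint. For relevant $p$ they have radius at least $\frac7{400}h(x)=0.0175\,h(x)$ and lie in $B(x,0.54\,h(x))$, as $\frac12+\frac3{80}\le0.54$. So there are at most $31^n$ relevant $p$. For each, (6.1) restricts $\varsigma_p^c$ to an interval of length at most $4\alpha h(x)/h(p)\le\frac{40}7\alpha$, and the density is $8$. So $\Pr(\mathrm{bad}_x^c)\le50\cdot31^n\alpha$. The colors are independent, so $E_x=\bigcap_c\mathrm{bad}_x^c$ has $\Pr(E_x)\le(50\cdot31^n\alpha)^{n+1}$.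

**Step 4: dependence, on a net.** We apply the local lemma to finitely many $x$, sparse enough that few interact. Let $H\subset F'$ be maximal with $|x-y|\ge\frac\alpha2\max(h(x),h(y))$ for $x\neq y$. The event $E_x$ depends only on the $\varsigma_p^c$ with $p$ relevant for $x$. If $x,y$ share a relevant $p$, then $\frac7{15}h(x)\le h(y)\le\frac{15}7h(x)$, and
$$|x-y|\le\tfrac12h(p)+\tfrac18(h(x)+h(y))\le\big(\tfrac34+\tfrac18\cdot\tfrac{22}7\big)h(x)\le1.2\,h(x).$$
The balls $B(y,\alpha h(y)/4)$, $y\in H$, are disjoint. For the $y$ just described they have radius at least $0.115\,\alpha h(x)$ and lie in $B(x,1.3\,h(x))$. So there are at most $(18/\alpha)^n$ such $y\in H$, including $x$. The local lemma needs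
$$e\,(50\cdot31^n\alpha)^{n+1}(18/\alpha)^n\le1 .$$
The left side is a constant depending on $n$ times $\alpha^{n+1-n}=\alpha$; this is why $n+1$ colors are enough. Choose $\alpha=\alpha(n)\le\frac1{16}$ accordingly, and fix $\varsigma$'s for which no $E_x$, $x\in H$, occurs.

**Step 5: from the net to all points.** Given $x\in F'$, choose $x^*\in H$ with $x^*=x$ or $|x-x^*|<\frac\alpha2M$, $M=\max(h(x),h(x^*))$. Then $M\le h(x^*)+\frac\alpha2M$, so $M\le\frac{32}{31}h(x^*)$ and $|x-x^*|+\alpha h(x)\le\frac32\alpha M\le1.55\,\alpha h(x^*)$. Thus $B(x,\alpha h(x))\subset B(x^*,2\alpha h(x^*))$. For some $c$, $\mathrm{bad}_{x^*}^c$ fails, so $F\cap B(x^*,2\alpha h(x^*))$ lies in one $U_p^c$. Let $\mathcal U^c$ consist of the nonempty $U_p^c$, with $p_U=p$. $\square$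

## 7. Linear charts glued level by level: flat pairs

**Proposition 7.1.** There are a basic $A\ge2$, a constant $C_A$ and a number $K_0(A)$ such that for every $K\ge K_0(A)$ and every finite $F\subset\mathbf R^n$ there is $f^{(1)}:F\to\mathbf R^{n(n+1)}$ with $|f^{(1)}(x)-f^{(1)}(y)|\le C_A\delta(x,y)$ on $F$ and $|f^{(1)}(x)-f^{(1)}(y)|\ge C_A^{-1}\delta(x,y)$ for all flat pairs of $F$.

*Proof.* Let $F$ have at least two points.

**Step 1: the range of levels.** We isolate the finitely many levels that matter for $F$. Let $K\ge4/\alpha$ (so $K\ge64$) and $F\subset B(0,R)$. Put $k_1=\max\{k:h_k(0)\ge20KR\}$, which exists by (h3), and $B_*=B(0,20KR)$. For $k>k_1$, $h_k$ is finite. On $F$, $h_{k_1}\ge20KR-R\ge2KR$, and all distances in $F$ are below $2R$, so $k(x,y)\ge k_1$ for all pairs. By (h1) and (h2),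
$$cA^{k_1}\le\langle m\rangle_{B_*}<A^{k_1+1}.$$
Choose $k_2\ge k_1$ with $k(x,y)\le k_2$ for all ordered pairs in $F$. We shall construct $F_k^c:F\to\mathbf R^n$ for $k_1\le k\le k_2$, $1\le c\le n+1$. Let $L_k$ be the maximum over $c$ of $\operatorname{Lip}(F_k^c)$.

**Step 2: one chart.** We produce a map that is exactly linear on a net and has the $D$-Lipschitz constant allowed at level $k$. Let $k\ge k_1$, $E\subset F$ nonempty, $b\in E$, and let $\hat B$ be a ball with $cA^k\le\langle m\rangle_{\hat B}\le CA^{k+1}$ such that $B(x',3|x'-y'|)\subset\hat B$ for all distinct $x',y'\in E$. Among the subsets of $E$ that contain $b$ and satisfy $|x'-y'|\ge\frac12\max(h_{k+1}(x'),h_{k+1}(y'))$ for distinct $x',y'$, let $G$ be a maximal one.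

(a) *There is $g:F\to\mathbf R^n$ with $g(x')=\langle\omega\rangle_{\hat B}^{1/n}(x'-b)$ on $G$ and $\operatorname{Lip}(g)\le C_AA^{k\varepsilon/n}$.* Let $x',y'\in G$ be distinct, $r'=|x'-y'|$. Then $3r'>h_{k+1}(x')$, so by (h2) $m(x',3r')<A^{k+1}\le CA\langle m\rangle_{\hat B}$. Since $B(x',3r')\subset\hat B$, (P5) gives $\langle\lambda\rangle_{B(x',3r')}\ge C_A^{-1}\langle\lambda\rangle_{\hat B}$, so by doubling
$$D(x',y')\ge c\rho(x',3r')\ge C_A^{-1}r'\langle\lambda\rangle_{\hat B}^{1/n}.$$
Therefore
$$\langle\omega\rangle_{\hat B}^{1/n}r'=\langle m\rangle_{\hat B}^{\varepsilon/n}\langle\lambda\rangle_{\hat B}^{1/n}r'\le C_AA^{k\varepsilon/n}D(x',y').$$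
This is the Lipschitz bound on $G$. Since $D$ is a metric, McShane's extension theorem, applied to each coordinate, extends $g$ to $F$ with a further factor depending on $n$.

(b) *For $x\in E$ there is $x'\in G$ with $|x-x'|\le h_{k+1}(x)$.* If $x\in G$ take $x'=x$. If not, maximality gives $x'\in G$ with $|x-x'|<\frac12M$, $M=\max(h_{k+1}(x),h_{k+1}(x'))$. Then $M\le h_{k+1}(x)+\frac12M$, so $M\le2h_{k+1}(x)$ and the claim follows.

**Step 3: the start.** At the top level a single chart covers $F$. Take $k=k_1$, $E=F$, $\hat B=B_*$, any $b\in F$. For $x',y'\in F$, $B(x',3|x'-y'|)\subset B(0,7R)\subset B_*$, so Step 2 applies. Let $F_{k_1}^c=g$ for all $c$. Then $L_{k_1}\le C_AA^{k_1\varepsilon/n}$.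

**Step 4: from level $k-1$ to level $k$.** We replace the map inside each piece of a colored cover by a finer chart. Let $k_1<k\le k_2$ and apply Lemma 6.1 to $h=h_k|_F$. For $U\in\mathcal U^c$ write
$$p=p_U,\quad h_U=h_k(p),\quad\rho_U=\rho(p,h_U),\quad U^\circ=\{x\in U:F\cap B(x,\tfrac\alpha2h_k(x))\subset U\}.$$
On $U$ we have $\frac34h_U\le h_k\le\frac54h_U$. If $U^\circ=\emptyset$ put $e_U=0$. Otherwise fix $b_U\in U^\circ$.

*Cutoff.* If $x\in U^\circ$ and $y\in F\setminus U$, then $|x-y|\ge\frac\alpha2h_k(x)\ge\frac{3\alpha}8h_U$. Since $B(p,h_U)\subset B(x,\frac54h_U)$, doubling of $\lambda\,dx$ gives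
$$D(x,y)\ge c\rho(x,\tfrac{3\alpha}8h_U)\ge c_1\rho_U$$
with $c_1$ basic, because $\alpha$ depends only on $n$. So
$$\chi_U=\max\big(0,1-D(\cdot,U^\circ)/(c_1\rho_U)\big)$$
equals $1$ on $U^\circ$ and $0$ on $F\setminus U$, and $\operatorname{Lip}(\chi_U)\le1/(c_1\rho_U)$.

*Chart.* Let $g_U$ be the chart of Step 2 with $E=U^\circ$, $\hat B=B_U:=B(p,4h_U)$, $b=b_U$, $G=G_U$. Its hypotheses hold: $\langle m\rangle_{B_U}\approx A^k$ by (h2) and (P3), and $|x'-y'|<h_U/2$ on $U$, so $B(x',3|x'-y'|)\subset B(p,2h_U)\subset B_U$.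

*Correction.* Put
$$\Phi_U=g_U-\big(F_{k-1}^c-F_{k-1}^c(b_U)\big),\qquad e_U=\chi_U\Phi_U,\qquad F_k^c=F_{k-1}^c+\sum_{U\in\mathcal U^c}e_U .$$

**Step 5: the Lipschitz recursion.** We show that the loss per level is independent of $A$, and then choose $A$. Since $\Phi_U(b_U)=0$ and, by (P6) and doubling, $D(\cdot,b_U)\le C\rho_U$ on $U$, we have $|\Phi_U|\le C\rho_U\operatorname{Lip}(\Phi_U)$ on $U$. For $x\in U$ and $y\in F$,
$$|e_U(x)-e_U(y)|\le|\chi_U(x)-\chi_U(y)|\,|\Phi_U(x)|+\chi_U(y)\,|\Phi_U(x)-\Phi_U(y)|\le C\operatorname{Lip}(\Phi_U)D(x,y),$$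
and $e_U=0$ off $U$. Hence
$$\operatorname{Lip}(e_U)\le C\operatorname{Lip}(\Phi_U)\le C\big(L_{k-1}+C_AA^{k\varepsilon/n}\big),\qquad|e_U|\le C\rho_U\big(L_{k-1}+C_AA^{k\varepsilon/n}\big),\tag{7.1}$$
where the $C$ in front does not depend on $A$. The sets of one family are disjoint, so for given $x,y$ at most two of the $e_U$ are nonzero at $x$ or $y$, and $\operatorname{Lip}(\sum_Ue_U)$ is at most twice the maximum of the $\operatorname{Lip}(e_U)$. Thus for one constant $M_A$ and all $k_1<k\le k_2$
$$L_{k_1}\le M_AA^{k_1\varepsilon/n},\qquad L_k\le C_3L_{k-1}+M_AA^{k\varepsilon/n},$$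
with $C_3\ge1$ basic and independent of $A$. Now *fix $A\ge2$ with $A^{\varepsilon/n}\ge2C_3$*. Then by induction
$$L_k\le2M_AA^{k\varepsilon/n}\qquad(k_1\le k\le k_2),\tag{7.2}$$
because $C_3\cdot2M_AA^{(k-1)\varepsilon/n}\le M_AA^{k\varepsilon/n}$.

**Step 6: how far points move.** We bound the change at level $k$ by a $\mu$-quantity that is summable in $k$. For $x\in U$, (7.1), (7.2), $m(p,h_U)\approx A^k$, (4.2) and doubling give
$$|e_U(x)|\le C_AA^{k\varepsilon/n}\rho_U\le C_A\Delta(p,h_U)\le C_A\Delta(x,h_k(x)).$$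
A point in no $U\in\mathcal U^c$ is not moved. So
$$|F_k^c(x)-F_{k-1}^c(x)|\le C_A\Delta(x,h_k(x))\qquad(x\in F,\ k_1<k\le k_2).\tag{7.3}$$
None of the constants so far depends on $K$. Let $f^{(1)}=(F_{k_2}^1,\dots,F_{k_2}^{n+1})$.

**Step 7: the upper bound.** We use (7.2) at the level where $m\approx m(x,r)$ or earlier, and (7.3) beyond it. Let $x\ne y$ in $F$, $r=|x-y|$, $k=\max\{l:h_l(x)\ge r\}\ge k_1$, $\bar k=\min(k,k_2)$. By (h1), $A^{\bar k}\le A^k\le Cm(x,r)$, so
$$|F_{\bar k}^c(x)-F_{\bar k}^c(y)|\le C_AA^{\bar k\varepsilon/n}D(x,y)\le C_Am(x,r)^{\varepsilon/n}\rho(x,r)\le C_A\delta(x,y).$$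
If $k<k_2$, then for $l>k$ we have $h_l(x)<r$ and $h_l(y)\le h_l(x)+r\le2r$. By (7.3) and (h4) the later corrections total at most $C_A(\Delta(x,r)+\Delta(y,2r))\le C_A\delta(x,y)$.

**Step 8: the chart that sees a flat pair.** Let $(x,y)$ be flat, $r=|x-y|$, $k=k(x,y)\in[k_1,k_2]$. We find $c$ and a chart of level $k$ whose set $E$ contains both points. If $k=k_1$, use $E=F$, $\hat B=B_*$, the $G$ of Step 3, and any $c$. If $k>k_1$, then $h_k(x)\ge Kr>0$; choose $c$ and $U\in\mathcal U^c$ with $F\cap B(x,\alpha h_k(x))\subset U$. Then $x\in U^\circ$. Since $r\le h_k(x)/K\le\frac\alpha4h_k(x)$ and $h_k(y)\le(1+\frac\alpha4)h_k(x)$,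
$$r+\tfrac\alpha2h_k(y)\le\big(\tfrac\alpha4+\tfrac\alpha2+\tfrac{\alpha^2}8\big)h_k(x)\le\alpha h_k(x).$$
So $y\in U$ and $B(y,\frac\alpha2h_k(y))\subset B(x,\alpha h_k(x))$, whence $y\in U^\circ$. Use $E=U^\circ$, $\hat B=B_U$, $G=G_U$. In both cases
$$F_k^c(x')=\mathrm{const}+\langle\omega\rangle_{\hat B}^{1/n}x'\qquad\text{on }G.\tag{7.4}$$
For $k>k_1$ this holds because $\chi_U=1$ on $G$, the other members of $\mathcal U^c$ contribute $0$ there, and $F_{k-1}^c$ cancels. Moreover $B(x,r),B(x,r/K),B(y,r/K)\subset\hat B$: if $k=k_1$ because $r<2R$; if $k>k_1$ because $x,y\in B(p,h_U/4)$ and $r<h_U/2$.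

**Step 9: the lower bound at level $k$.** We replace $x,y$ by points of $G$ at negligible cost. By (b) and flatness there are $x',y'\in G$ with $|x-x'|\le h_{k+1}(x)<r/K$ and $|y-y'|\le h_{k+1}(y)<r/K$. By (h2), $m(x,r/K)<A^{k+1}\le CA\langle m\rangle_{\hat B}$. So (P5), and $A^k\le C\langle m\rangle_{\hat B}$ at the end, give
$$L_kD(x,x')\le C_AA^{k\varepsilon/n}\rho(x,r/K)\le C_AA^{k\varepsilon/n}\langle\lambda\rangle_{\hat B}^{1/n}\,\frac rK\le C_A\langle\omega\rangle_{\hat B}^{1/n}\,\frac rK,$$
and the same for $y$. With (7.4),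
$$|F_k^c(x)-F_k^c(y)|\ge\langle\omega\rangle_{\hat B}^{1/n}\,r\,\Big(1-\frac2K-\frac{C_A}K\Big)\ge\tfrac12\langle\omega\rangle_{\hat B}^{1/n}\,r$$
if $K$ is large in terms of $A$. Since $r>h_{k+1}(x)$, also $m(x,r)<A^{k+1}$, and (P5) with $B(x,r)\subset\hat B$ gives $\langle\omega\rangle_{\hat B}^{1/n}r\ge C_A^{-1}\Delta(x,r)$.

**Step 10: the tail.** The later levels must not undo this. By (7.3), (h4), flatness and (P7),
$$|F_{k_2}^c(x)-F_k^c(x)|\le C_A\Delta(x,h_{k+1}(x))\le C_A\Delta(x,r/K)\le C_AK^{-\theta}\Delta(x,r),$$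
and likewise at $y$, with $\Delta(y,r)\approx\Delta(x,r)$. For $K\ge K_0(A)$ this is small compared with $C_A^{-1}\Delta(x,r)$ from Step 9, and $\Delta(x,r)\approx\delta(x,y)$. $\square$

Fix $A$ and $K$ from now on. $C',c'$ denote constants depending on basic data, $A$ and $K$, but *not* on $\tau$ or $F$.

## 8. Random bumps in $3n+1$ coordinates: active pairs

For active pairs we use bumps, but only around points where some $h_l$ has the size of the current scale. Two things must be seen. The sum over coarse scales must converge, unlike for the sawtooth; this is Lemma 8.2. And the number of coordinates must not depend on $\omega$. If we colored the bumps of one scale so that all bumps within reach of each other had different colors, packing would bound the number of colors by a power of $1/\tau$ times a constant, where the scale ratio $\tau$ depends on $\omega$. Random coefficients do better: a vector coefficient in $\mathbf R^{N'}$ fails with probability about $\tau^{N'}$, while each failure event has at most about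 $\tau^{-3n}$ competitors. For $N'=3n+1$ the local lemma wins once $\tau$ is small, and how small does not affect the dimension.

**Proposition 8.1.** Let $N'=3n+1$. There is $C''$, depending on basic data, $A$ and $K$, such that for every finite $F\subset\mathbf R^n$ there is $f^{(2)}:F\to\mathbf R^{N'}$ with $|f^{(2)}(x)-f^{(2)}(y)|\le C''\delta(x,y)$ on $F$ and $|f^{(2)}(x)-f^{(2)}(y)|\ge\delta(x,y)/C''$ for all active pairs of $F$.

*Proof.* Use the sup norm on $\mathbf R^{N'}$.

**Step 1: scales and centers.** We index scales by $\mu$-size and select where bumps are placed. Let $\tau\le\frac12$ be small, to be chosen at the end, and $t_j=\tau^j$, $j\in\mathbf Z$. Define $R_j(x)$ by $\Delta(x,R_j(x))=t_j$; it exists by (P7). It is $1$-Lipschitz in $x$, because $B(y,\varrho)\subset B(x,\varrho+|x-y|)$ with $\varrho=R_j(y)$ gives $R_j(x)\le R_j(y)+|x-y|$. It decreases in $j$. By doubling $\Delta(x,R_j(x)/8)\ge ct_j$, so for $\tau$ below a basic constant $R_{j+1}\le R_j/8$. Let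
$$S_j=\{x\in F:\ R_j(x)<h_l(x)\le R_{j-1}(x)\text{ for some }l\},\qquad\beta=\frac1{20K}\le\frac1{20},$$
and let $Z_j\subset S_j$ be maximal with $|z-z'|\ge\beta\max(R_j(z),R_j(z'))$ for $z\ne z'$. Each $x\in S_j$ has $z\in Z_j$ with $|x-z|\le\beta M$, $M=\max(R_j(x),R_j(z))\le R_j(z)+\beta M$, so
$$|x-z|\le\frac\beta{1-\beta}R_j(z)\le1.1\,\beta R_j(z).\tag{8.1}$$

**Step 2: bumps.** We define them and record their $D$-Lipschitz constants and overlaps. For $z\in Z_j$ put
$$\varphi_z=t_j\max\Big(0,\ 1-\frac{D\big(\cdot,F\cap B(z,2\beta R_j(z))\big)}{c'\rho(z,R_j(z))}\Big)\quad\text{on }F.$$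
(If a point lies in several $Z_j$, each $Z_j$ has its own bump.) If $y\in B(z,2\beta R_j(z))$ and $x\notin B(z,4\beta R_j(z))$, then $|x-y|\ge2\beta R_j(z)$, and since $B(z,R_j(z))\subset B(y,2R_j(z))$, doubling gives $D(x,y)\ge c\rho(y,2\beta R_j(z))\ge c'\rho(z,R_j(z))$. We use this $c'=c'(K)$ in the definition. Then $0\le\varphi_z\le t_j$, $\varphi_z=t_j$ on $F\cap B(z,2\beta R_j(z))$, and $\varphi_z=0$ off $B(z,4\beta R_j(z))$. As $t_j=\Delta(z,R_j(z))$, (4.2) gives
$$\operatorname{Lip}(\varphi_z)\le\frac{C't_j}{\rho(z,R_j(z))}\le C'm(z,R_j(z))^{\varepsilon/n}.\tag{8.2}$$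
If $\varphi_z(w)\ne0$, then $|w-z|<4\beta R_j(z)\le\frac15R_j(z)$, so
$$\tfrac56R_j(w)\le R_j(z)\le\tfrac54R_j(w).\tag{8.3}$$
The balls $B(z,\frac\beta2R_j(z))$, $z\in Z_j$, are disjoint. For the $z$ with $\varphi_z(w)\ne0$ they have radius at least $\frac5{12}\beta R_j(w)$ and lie in $B(w,5.7\beta R_j(w))$, since $4.5\cdot\frac54\le5.7$. Hence at most $15^n$ of the $\varphi_z$, $z\in Z_j$, are nonzero at $w$. For $\sigma_z\in[-1,1]^{N'}$ put
$$f_j=\sum_{z\in Z_j}\sigma_z\varphi_z;\qquad\text{thus }|f_j|\le15^nt_j\text{ on }F.$$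

**Lemma 8.2.** There is $\Lambda\ge1$, a constant of type $C'$, such that for any choice of the $\sigma$'s and any finite set of indices $i$, $\sum_i|f_i(x)-f_i(y)|\le\Lambda\delta(x,y)$ on $F$. In particular $|\varphi_z(x)-\varphi_z(y)|\le\Lambda\delta(x,y)$ for each bump.

*Proof.* Let $r=|x-y|>0$. The indices with $t_i<\Delta(x,r)$ contribute at most $2\cdot15^n\sum t_i\le4\cdot15^n\Delta(x,r)\le C\delta(x,y)$, a geometric series with ratio $\tau\le\frac12$. Call $i$ *coarse* if $t_i\ge\Delta(x,r)$. For coarse $i$ and $w\in\{x,y\}$, $\Delta(w,R_i(w))=t_i\ge c\Delta(w,r)$, so by (P7)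
$$R_i(w)\ge c_2r,\qquad c_2\in(0,1]\text{ basic}.$$
Let $I_w$ be the set of coarse $i$ in the given finite set for which some $\varphi_z$, $z\in Z_i$, is nonzero at $w$. For such $z$, $m(z,R_i(z))\le Cm(w,R_i(w))$ by (8.3) and (P3). So by (8.2) the coarse contribution is at most
$$C'\sum_{w\in\{x,y\}}\ \sum_{i\in I_w}m(w,R_i(w))^{\varepsilon/n}\,D(x,y).$$

*Claim: if $I_w\ne\emptyset$ and $J=\max I_w$, then $\sum_{i\in I_w}m(w,R_i(w))^{\varepsilon/n}\le C'm(w,R_J(w))^{\varepsilon/n}$.* This is the convergence that the sawtooth lacks. For $i\in I_w$ pick $z_i\in Z_i$ with $\varphi_{z_i}(w)\ne0$ and let $l_i=\max\{l:h_l(z_i)>R_i(z_i)\}$. Since $z_i\in S_i$ and $h_l$ is nonincreasing in $l$,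
$$R_i(z_i)<h_{l_i}(z_i)\le R_{i-1}(z_i),\qquad h_{l_i+1}(z_i)\le R_i(z_i).$$
By (h1), (h2) and (P3), $cA^{l_i}\le m(w,R_i(w))\le CA^{l_i+1}$.

We show that *if $i,i'\in I_w$ and $i'\ge i+2$, then $l_{i'}>l_i$*. Put $l=l_i$, $z=z_{i'}$. As $|w-z_i|\le\frac15R_i(z_i)$, (8.3) and $R_{i+1}\le R_i/8$ give
$$h_l(w)\ge\tfrac45R_i(z_i)\ge\tfrac12R_i(w)\ge4R_{i+1}(w)\ge4R_{i'-1}(w).$$
Also $|w-z|\le\frac15R_{i'}(z)\le\frac15R_{i'-1}(z)$, so $R_{i'-1}(w)\ge\frac45R_{i'-1}(z)$. Hence
$$h_l(z)\ge\tfrac{16}5R_{i'-1}(z)-\tfrac15R_{i'-1}(z)>R_{i'-1}(z)\ge h_{l_{i'}}(z),$$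
and since $h$ is nonincreasing in its index, $l<l_{i'}$.

Now write $I_w=\{i_1<\dots<i_q=J\}$. Then $l_{i_{b+2}}\ge l_{i_b}+1$. Summing geometric series with ratio $A^{-\varepsilon/n}\le\frac12$ separately over the two parities of $b$ bounds the sum by
$$C'\big(m(w,R_{i_q}(w))^{\varepsilon/n}+m(w,R_{i_{q-1}}(w))^{\varepsilon/n}\big),$$
the second term being absent if $q=1$. By (P2), $m(w,R_{i_{q-1}}(w))\le Cm(w,R_J(w))$. This proves the claim.

Since $R_J(w)\ge c_2r$, (P2) and (P3) give $m(w,R_J(w))\le Cm(w,c_2r)\le Cm(x,r)$. So the coarse contribution is at most $C'm(x,r)^{\varepsilon/n}\rho(x,r)\le C'\delta(x,y)$. For the last assertion take $\sigma_z=(1,\dots,1)$ and all other coefficients zero. $\square$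

**Step 3: reduction to one scale at a time.** We state what the coefficients of scale $j$ must achieve. Let $(x,y)$ be active: there are $z\in\{x,y\}$, the other point $w$, and $l$ with $r/K\le h_l(z)\le Kr$, $r=|z-w|$. Choose $j$ with $R_j(z)<h_l(z)\le R_{j-1}(z)$. An ordered pair $(z,w)$ for which such an $l$ exists is called *$j$-admissible*. Then $z\in S_j$, so by (8.1) there is $z^\circ\in Z_j$ with $|z-z^\circ|\le1.1\beta R_j(z^\circ)$, hence $\varphi_{z^\circ}(z)=t_j$. Moreover $r\ge h_l(z)/K>R_j(z)/K$, and as $r\le Kh_l(z)$, doubling gives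
$$\delta(z,w)\le C\Delta(z,Kh_l(z))\le C'\Delta(z,h_l(z))\le C't_{j-1}.\tag{8.4}$$
For each active pair of $F$ fix such $z,w,j$. If there are none, take $f^{(2)}=0$. Otherwise let $[j_0,j_1]$ contain all the $j$ that occur, and put
$$F_j=\sum_{i=j_0}^jf_i,\qquad F_{j_0-1}=0,\qquad f^{(2)}=F_{j_1},\qquad\kappa=8\cdot15^n .$$
Lemma 8.2 gives the upper bound. For the lower bound, the scales beyond $j$ change the increment by at most $\sum_{i>j}|f_i(z)-f_i(w)|\le4\cdot15^nt_{j+1}=\frac\kappa2t_{j+1}$. So it suffices to choose the $\sigma$'s successively for $j=j_0,\dots,j_1$ such that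
$$|F_j(z)-F_j(w)|\ge\kappa t_{j+1}\quad\text{for all $j$-admissible }(z,w)\in F^2.\tag{8.5}$$
Then $|f^{(2)}(z)-f^{(2)}(w)|\ge\frac\kappa2t_{j+1}=\frac\kappa2\tau^2t_{j-1}\ge c''\delta(z,w)$ by (8.4), where $c''$ depends also on $\tau$, and $\tau$ will be chosen in terms of $C'$-type constants and $n$ only.

**Step 4: reduction to a net.** To count events we replace admissible pairs by pairs from a $\delta$-net. Let $F_{j-1}$ be already fixed. Let $\eta=\kappa/(2\Lambda)$, and let $H$ be a maximal subset of $F$ with $\delta(p,q)\ge\eta t_{j+1}$ for distinct $p,q\in H$. Let $\mathcal P$ be the set of $(p,q)\in H^2$ with $\delta(p,q)\le C_1't_{j-1}$ for which some $z^\circ\in Z_j$ has $\varphi_{z^\circ}(p)\ge t_j/2$ and $\varphi_{z^\circ}(q)=0$.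

Let $(z,w)$ be $j$-admissible with $z^\circ$ as in Step 3, and choose $z^*,w^*\in H$ with $\delta(z,z^*)<\eta t_{j+1}$ and $\delta(w,w^*)<\eta t_{j+1}$. We check that $(z^*,w^*)\in\mathcal P$ when $\tau$ is small.

- $\delta(z^*,w^*)\le C_1't_{j-1}$ by (8.4), the quasi-triangle inequality and $\eta\le\kappa$. This fixes $C_1'$.
- By Lemma 8.2, $\varphi_{z^\circ}(z^*)\ge t_j-\Lambda\eta\tau t_j=t_j-\frac{\kappa\tau}2t_j\ge t_j/2$ if $\kappa\tau\le1$.
- Suppose $\varphi_{z^\circ}(w^*)\ne0$. Then $|w^*-z|\le(4+1.1)\beta R_j(z^\circ)=5.1\beta R_j(z^\circ)$, and $R_j(z^\circ)\le R_j(z)/(1-1.1\beta)$, so $|w^*-z|\le6\beta R_j(z)=0.3R_j(z)/K$. Since $|w-z|>R_j(z)/K$, we get $|w-w^*|\ge0.7R_j(z)/K$. Now $B(z,0.4R_j(z)/K)\subset B(w^*,0.7R_j(z)/K)\subset B(w^*,|w-w^*|)$, so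
$$\delta(w,w^*)\ge c\Delta(w^*,|w-w^*|)\ge c\Delta(z,0.4R_j(z)/K)\ge c'\Delta(z,R_j(z))=c't_j,$$
with $c'$ independent of $\tau$. For small $\tau$ this exceeds $\eta\tau t_j=\eta t_{j+1}$, a contradiction. So $\varphi_{z^\circ}(w^*)=0$.

By Lemma 8.2, $F_j$ changes by at most $\Lambda\eta t_{j+1}=\frac\kappa2t_{j+1}$ from $z$ to $z^*$ and from $w$ to $w^*$. So if $|F_j(z^*)-F_j(w^*)|\ge2\kappa t_{j+1}$, then $|F_j(z)-F_j(w)|\ge\kappa t_{j+1}$. It therefore suffices to avoid all the events
$$E_{p,q}=\{|F_j(p)-F_j(q)|<2\kappa t_{j+1}\},\qquad(p,q)\in\mathcal P.$$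

**Step 5: probability.** One random coefficient already makes $E_{p,q}$ unlikely. Let $\sigma_z$, $z\in Z_j$, be independent and uniform in $[-1,1]^{N'}$. For $(p,q)\in\mathcal P$ with a corresponding $z^\circ$, conditionally on all $\sigma_z$ with $z\ne z^\circ$,
$$F_j(p)-F_j(q)=\varphi_{z^\circ}(p)\,\sigma_{z^\circ}+\mathrm{const},\qquad\varphi_{z^\circ}(p)\ge t_j/2 .$$
The coordinates are independent, each with density at most $1/t_j$, and in $E_{p,q}$ each lies in an interval of length $4\kappa t_{j+1}=4\kappa\tau t_j$. So $\Pr(E_{p,q})\le(4\kappa\tau)^{N'}$.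

**Step 6: dependence and choice of $\tau$.** We count the events that share a variable with $E_{p,q}$. This event depends only on the $\sigma_z$ with $\varphi_z(p)\ne0$ or $\varphi_z(q)\ne0$. If $E_{p,q}$ and $E_{p',q'}$ share $\sigma_z$, some point of $\{p,q\}$ and some point of $\{p',q'\}$ lie in $B(z,4\beta R_j(z))$, so by doubling they are at $\delta$-distance at most $Ct_j$. Let $\tau$ be so small that $\eta\tau\le\min(C,C_1')$, so that (P8) applies. Given $(p,q)$ and the positions of the two points, (P8) leaves at most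
$$C\Big(\frac{t_j}{\eta t_{j+1}}\Big)^n\le C'\tau^{-n}$$
choices for that point of $\{p',q'\}$, and then, as $\delta(p',q')\le C_1't_{j-1}$, at most
$$C'\Big(\frac{t_{j-1}}{\eta t_{j+1}}\Big)^n\le C'\tau^{-2n}$$
for the other. With a factor $4$ for the positions, at most $C'\tau^{-3n}$ events share a variable with $E_{p,q}$. Since $N'=3n+1$,
$$e\,(4\kappa\tau)^{3n+1}\big(1+C'\tau^{-3n}\big)\le1$$
for $\tau$ small, depending only on $C',\kappa,n$. Fix a $\tau$ that satisfies this and the finitely many earlier smallness conditions. The local lemma gives coefficients for which no $E_{p,q}$ occurs, which proves (8.5) at step $j$. Continue with $j+1$, up to $j_1$. $\square$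

## 9. From finite sets to $\mathbf R^n$

**Step 1: finite sets.** We combine the two maps. Let $F$ be finite with at least two points, and $f_F=(f^{(1)},f^{(2)}):F\to\mathbf R^N$ with
$$N=n(n+1)+(3n+1)=n^2+4n+1 .$$
Both upper bounds hold for all pairs. Each pair is flat or active by Section 5, so the lower bound comes from Proposition 7.1 or Proposition 8.1. Hence
$$C^{-1}\delta(x,y)\le|f_F(x)-f_F(y)|\le C\delta(x,y)\qquad(x,y\in F),\tag{9.1}$$
where $C$ does not depend on $F$. Since $A,K,\tau$ were chosen in terms of basic data, $C$ is basic.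

**Step 2: compactness.** We pass to a limit. Fix $x_0$. For finite $F\ni x_0$ normalize $f_F(x_0)=0$ by a translation and put $f_F=0$ off $F$. By (9.1) all the $f_F$ lie in $\prod_{x\in\mathbf R^n}\overline B(0,C\delta(x,x_0))$, which is compact by Tychonoff's theorem. So the net $(f_F)$, directed by inclusion, has a cluster point $f:\mathbf R^n\to\mathbf R^N$. For given $x,y$, the two inequalities in (9.1) are closed conditions on the values at $x$ and $y$, and they hold for all $F\ni x,y$. Hence they hold for $f$. This proves Theorem 2.4, and with it the positive answer to Question 5.4 with $N(n)=n^2+4n+1$. $\blacksquare$
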